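\title{Power-bounded positive operators on $L^p$ without dominated or pointwise ergodic theorems}

\begin{abstract}
For every $1<p<\infty$ and $\varepsilon>0$ we construct a positive operator $T$ on an $L^p$ space with $\sup_{n\ge0}\|T^n\|\le1+\varepsilon$ and a function $0\le f\in L^p$ whose Ces\`aro averages $\frac1n\sum_{k<n}T^kf$ have upper limit $+\infty$ on a set of positive measure. Hence neither the dominated nor the pointwise ergodic theorem holds for all power-bounded positive operators, although both hold for positive contractions by Akcoglu's theorem. The operator runs a nested family of uniformly bounded positive projections, whose maximal function is unbounded, along the dyadic odometer. We also give a short proof of the maximal inequality for positive contractions with the optimal constant $p/(p-1)$, and we show that for power-bounded positive operators the maximal function of the first $N$ averages has norm $O((\log N)^{1/p})$, where the exponent $1/p$ cannot be lowered.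
\end{abstract}

\section{The question and the results}

Throughout, $1<p<\infty$ and $q=p/(p-1)$, so that $1/p+1/q=1$. Let $(X,\mathcal F,\mu)$ be a $\sigma$-finite measure space and $L^p=L^p(\mu)$, with real or complex scalars. A bounded linear operator $T$ on $L^p$ is \emph{positive} if $Tf\ge0$ a.e.\ whenever $f\ge0$ a.e., and \emph{power-bounded} if $\sup_{n\ge0}\|T^n\|<\infty$. A positive operator satisfies $|Tf|\le T|f|$: it maps real functions to real functions, so $\operatorname{Re}(e^{i\varphi}Tf)=T\operatorname{Re}(e^{i\varphi}f)\le T|f|$, and one takes the supremum over rational $\varphi$. The \emph{Ces\`aro averages} of $f\in L^p$ are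
\[
A_nf=\frac1n\sum_{k=0}^{n-1}T^kf,\qquad n\ge1 .
\]
We say that $T$ satisfies the \emph{dominated ergodic theorem} (DET) if there is $K<\infty$ with $\|\sup_{n\ge1}|A_nf|\|_p\le K\|f\|_p$ for all $f\in L^p$, and the \emph{pointwise ergodic theorem} (PET) if $A_nf$ converges a.e.\ for every $f\in L^p$.

If $\|T^n\|\le C$ for all $n$, then $\|A_nf\|_p\le C\|f\|_p$: each average is controlled separately. The DET asks for one function in $L^p$ that controls all of them at once. In the simplest cases this costs nothing. If $T$ is a projection, $T^2=T$, then $A_nf=\frac1nf+(1-\frac1n)Tf$, so $\sup_n|A_nf|\le|f|+|Tf|$ and $A_nf\to Tf$ a.e. At the ends of the range of exponents the DET is decided at once: on $L^\infty$ one has $|A_nf|\le C\|f\|_\infty$ a.e., while for the right shift on $\ell^1(\mathbb N_0)$, $\mathbb N_0=\{0,1,2,\dots\}$, and $f=1_{\{0\}}$ the maximal function is $k\mapsto\frac1{k+1}$, which is not summable.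

For $1<p<\infty$, Akcoglu proved the DET and the PET for all positive contractions of $L^p$. A bounded operator $S$ is a \emph{Lamperti operator} if $fg=0$ a.e.\ implies $(Sf)(Sg)=0$ a.e. Kan proved the DET and the PET for every power-bounded operator $T$ on $L^p$, not necessarily invertible, whose adjoint $T^*$ on $L^q$ is a Lamperti operator; all invertible bounded Lamperti operators have this property. The following question, which we take from \cite{source}, is reported in the literature as open.

\begin{quote}
\emph{Do the DET and the PET hold for every power-bounded positive operator on $L^p(\mu)$, for every $1<p<\infty$ and every $\sigma$-finite $\mu$?}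
\end{quote}

One would guess that they do. If $T$ is positive and $\|T^n\|\le C$ for all $n\ge0$, then $\|f\|'=\sup_{n\ge0}\|T^n|f|\|_p$ is a norm with $\|f\|_p\le\|f\|'\le C\|f\|_p$, it is monotone in $|f|$, and $\|Tf\|'\le\|f\|'$ because $T^n|Tf|\le T^{n+1}|f|$. So $T$ is a positive contraction for an equivalent norm, and neither the DET nor the PET notices a change to an equivalent norm. When $C$ is close to $1$, the new norm is even close to the $L^p$ norm. Nevertheless the answer is negative for every $p$ and every $C>1$.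

\begin{theorem}\label{thm:main}
Let $1<p<\infty$ and $\varepsilon>0$. There are a $\sigma$-finite measure space, a positive operator $T$ on its $L^p$ with $\sup_{n\ge0}\|T^n\|\le1+\varepsilon$, and $0\le f\in L^p$, such that $\limsup_nA_nf=+\infty$ a.e.\ on a set of positive measure.
\end{theorem}

This $T$ violates the DET, which would force $\sup_nA_nf<\infty$ a.e. It violates the PET even if the limit $+\infty$ is allowed: by Fatou's lemma $\int\liminf_n(A_nf)^p\le(1+\varepsilon)^p\|f\|_p^p$, so $\liminf_nA_nf<\infty$ a.e., and on a set of positive measure the lower and upper limits differ.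

The second theorem locates the threshold and measures how fast the DET can fail.

\begin{theorem}\label{thm:sharp}
Let $1<p<\infty$.
\begin{enumerate}
\item[(a)] If $T$ is a positive contraction of $L^p$, then $\|\sup_n|A_nf|\|_p\le\frac p{p-1}\|f\|_p$ for all $f\in L^p$, and the constant $\frac p{p-1}$ is optimal. By Theorem~\ref{thm:main}, no power bound $1+\varepsilon$ suffices for the DET or the PET.
\item[(b)] If $T$ is positive and $\sup_{n\ge0}\|T^n\|\le C$, then
\[
\Big\|\max_{n\le N}|A_nf|\Big\|_p\le2C(2+\log_2N)^{1/p}\|f\|_p\qquad(N\ge1,\ f\in L^p).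
\]
The exponent $1/p$ is optimal: for each $0<\eta<1/p$ there are a positive power-bounded $T$ and $c>0$ such that for all $N\ge2$ the best constant $K_N$ in $\|\max_{n\le N}|A_nf|\|_p\le K_N\|f\|_p$ satisfies $K_N\ge c(\log_2N)^{1/p-\eta}$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:three} shows the mechanism on three points. Section~\ref{sec:odometer} reduces the problem to families of projections, and Section~\ref{sec:sweep} builds the basic family. This already defeats the DET (Section~\ref{sec:det}); one more layer defeats the PET (Section~\ref{sec:pet}). Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.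

\section{The mechanism on three points}\label{sec:three}

One projection is harmless, as we saw. The counterexample uses infinitely many. Call operators $\Pi_0,\Pi_1,\Pi_2,\dots$ \emph{nested} if
\[
\Pi_s\Pi_t=\Pi_{\max(s,t)}\qquad(s,t\ge0).
\]
Each $\Pi_s$ is then a projection, and any product of members of the family, however long, is again a member. If $\|\Pi_s\|\le C$ for all $s$, every product has norm at most $C$; this will be the source of power-boundedness.

Consider functions on $\{0,1,2\}$ as column vectors, and numbers $a_1,a_2,u_2\ge0$. Let $B_0=I$,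
\[
B_1=\begin{pmatrix}0&0&0\\ a_1&1&0\\ a_2&0&1\end{pmatrix},\qquad
B_2=\begin{pmatrix}0&0&0\\ 0&0&0\\ u_2&a_1&1\end{pmatrix},\qquad B_s=0\quad(s\ge3).
\]
Thus $B_s$ clears the points to the left of $s$ and moves multiples of their values to the points $k\ge s$, leaving the values already there in place. This form gives $B_s^2=B_s$ and $B_1B_2=B_2$. The last row of $B_2B_1$ is $(a_1^2+a_2,\,a_1,\,1)$, so the family is nested exactly when $u_2=a_1^2+a_2$: a value at $0$ reaches $2$ either directly or by way of $1$. For $h=(1,1,1)$,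
\[
B_0h=(1,1,1),\qquad B_1h=(0,\,1+a_1,\,1+a_2),\qquad B_2h=(0,\,0,\,1+a_1+u_2).
\]
Each $B_sh$ has a peak at the point $s$, and $\max_sB_sh=(1,\,1+a_1,\,1+a_1+u_2)$ collects all the peaks. On a long interval the peaks will grow without bound while the norms $\|B_s\|$ stay close to $1$, because each single $B_sh$ pays for one peak only.

It remains to make the averages of one operator see each $B_s$. An average $A_n$ sees what happens during a fixed proportion of the times $k<n$, so $B_s$ has to last about as long as all that came before. Multiply the projections in the order of the sequence $0,1,0,2,0,1,0,3$ of exponents of $2$ in $1,2,\dots,8$: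
\[
\begin{array}{c|cccccccc}
k&1&2&3&4&5&6&7&8\\ \hline
k\text{th factor}&B_0&B_1&B_0&B_2&B_0&B_1&B_0&B_3\\
\text{product }P_k&B_0&B_1&B_1&B_2&B_2&B_2&B_2&0
\end{array}
\]
With $P_0=I$ we get $\frac1{2^{s+1}}\sum_{k<2^{s+1}}P_kh\ge\frac12B_sh$ for $s=0,1,2$. To turn the products into powers, add a counter. For $\omega\in\mathbb Z/8\mathbb Z$ let $v(\omega)$ be the exponent of $2$ in $\omega$, with $v(0)=3$, and for vector-valued $f$ put $(Tf)(\omega)=B_{v(\omega)}f(\omega-1)$. If $f(\omega)=h$ for all $\omega$, then $(T^kf)(\omega)=B_{v(\omega)}B_{v(\omega-1)}\cdots B_{v(\omega-k+1)}h$. At $\omega=7$ these are the products $P_kh$ of the table. At $\omega=5$, with binary digits $101$, the factors are $B_0,B_2,B_0,B_1,B_0,B_3$ and the products are $B_0,B_2,B_2,B_2,B_2,0$: the projections $B_0$ and $B_2$ appear for $1$ and $4$ steps, and $B_1$ is skipped. In general $\omega$ sees $B_s$ when its $s$th binary digit is $1$, that is, for half of all $\omega$.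

\section{From nested projections to one operator}\label{sec:odometer}

To use infinitely many projections the counter needs infinitely many digits, and it needs an invariant probability measure, so that a function independent of the counter lies in $L^p$. This is the dyadic odometer. Let $\mathbb Z_2$ be the group of $2$-adic integers: formal sums $\omega=\sum_{s\ge0}\omega_s2^s$ with digits $\omega_s\in\{0,1\}$, added with carry. The residue of $\omega$ modulo $2^s$ is $\sum_{i<s}\omega_i2^i$. Let $\lambda$ be the probability measure under which the digits are independent fair bits. For each $s$ the residue modulo $2^s$ is uniformly distributed and $\omega\mapsto\omega-1$ permutes the residues, so $\lambda$ is invariant under this map. We discard the countable null set $\mathbb Z\subset\mathbb Z_2$, which is invariant under integer translations. For the remaining $\omega$, none of the points $\omega-i$ ($i\in\mathbb Z$) is $0$, and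
\[
v(\omega)=\min\{s:\omega_s=1\},\qquad m_n(\omega)=\max_{0\le i<n}v(\omega-i)\quad(n\ge1)
\]
are finite. Note that $v(\omega)\ge s$ if and only if $\omega\equiv0\pmod{2^s}$.

We use a standard identification. For $\sigma$-finite $\mu$ the map $f\mapsto(\omega\mapsto f(\omega,\cdot))$ is an isometry of $L^p(\lambda\times\mu)$ onto the space $L^p(\lambda;L^p(\mu))$ of strongly measurable $L^p(\mu)$-valued functions with $\int\|f(\omega)\|_p^p\,d\lambda<\infty$. By Fubini's theorem, $f\ge0$ a.e.\ if and only if $f(\omega)\ge0$ for a.e.\ $\omega$. A bounded operator $\Pi$ on $L^p(\mu)$ acts on this space by $\omega\mapsto\Pi f(\omega)$.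

\begin{lemma}\label{lem:odometer}
Let $(X,\mu)$ be $\sigma$-finite, $C\ge1$, and let $(\Pi_s)_{s\ge0}$ be nested positive operators on $L^p(\mu)$ with $\|\Pi_s\|\le C$. On $L^p(\lambda\times\mu)$ put
\[
(Tf)(\omega)=\Pi_{v(\omega)}f(\omega-1).
\]
\begin{enumerate}
\item[(a)] $T$ is positive, $(T^nf)(\omega)=\Pi_{m_n(\omega)}f(\omega-n)$ for $n\ge1$, and $\sup_{n\ge0}\|T^n\|\le C$.
\item[(b)] Let $0\le h\in L^p(\mu)$ and $f(\omega,x)=h(x)$. For a.e.\ $(\omega,x)$ and every $s$ with $\omega_s=1$ there is $n$ with $2^s<n\le2^{s+1}$ and $A_nf(\omega,x)\ge\frac12(\Pi_sh)(x)$.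
\item[(c)] For $h$ and $f$ as in {\rm(b)} and $M\ge1$,
\[
\Big\|\max_{n\le2^M}A_nf\Big\|_p^p\ge2^{-p-1}\Big\|\max_{s<M}\Pi_sh\Big\|_p^p .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On each of the countably many sets $\{v=s\}$, $Tf$ is a bounded positive operator applied to a translate of $f$; so $Tf$ is strongly measurable, and $Tf\ge0$ if $f\ge0$. Iterating the definition and using nestedness,
\[
(T^nf)(\omega)=\Pi_{v(\omega)}\Pi_{v(\omega-1)}\cdots\Pi_{v(\omega-n+1)}f(\omega-n)=\Pi_{m_n(\omega)}f(\omega-n).
\]
By invariance of $\lambda$, $\|T^nf\|_p^p\le C^p\int\|f(\omega-n)\|_p^p\,d\lambda=C^p\|f\|_p^p$. For $n=0$ use $C\ge1$.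

(b) Fix nonnegative representatives of the functions $\Pi_sh$. By (a), outside a null set $T^kf(\omega,x)=(\Pi_{m_k(\omega)}h)(x)$ for all $k\ge1$. Let $\omega_s=1$ and let $r\in[0,2^s)$ be the residue of $\omega$ modulo $2^s$. We have $v(\omega-i)\ge s$ if and only if $i\equiv r\pmod{2^s}$, and the only such $i$ with $0\le i<r+2^s$ is $i=r$. The digits of $\omega-r$ below place $s$ vanish and its $s$th digit is $\omega_s=1$, so $v(\omega-r)=s$. For $r+1\le k\le r+2^s$ the range $0\le i<k$ contains $r$ and lies in $[0,r+2^s)$, hence $m_k(\omega)=s$. Put $n=r+2^s+1\in(2^s,2^{s+1}]$. Of the $n$ nonnegative terms of $nA_nf(\omega,x)$, the last $2^s$ equal $(\Pi_sh)(x)$, so $A_nf(\omega,x)\ge\frac{2^s}n(\Pi_sh)(x)\ge\frac12(\Pi_sh)(x)$.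

(c) Let $s(x)<M$ be the smallest index at which $\max_{s<M}(\Pi_sh)(x)$ is attained. By (b), $\max_{n\le2^M}A_nf(\omega,x)\ge\frac12\max_{s<M}(\Pi_sh)(x)$ a.e.\ on $\{(\omega,x):\omega_{s(x)}=1\}$. For each $x$ this condition has $\lambda$-probability $\frac12$. Raise to the power $p$ and integrate.
\end{proof}

The condition $\omega_s=1$ in (b) cannot be dropped: if $\omega_s=0$, then $v(\omega-r)>s$, and $m_k(\omega)$ never takes the value $s$. By (c), the DET for $T$ fails as soon as the maximal function $\sup_s\Pi_sh$ is not bounded on $L^p(\mu)$. With $C=1$ this cannot happen, since $T$ is then a positive contraction and Theorem~\ref{thm:sharp}(a) applies. The task is to make it happen with $C$ close to $1$.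

\section{Sweeping projections}\label{sec:sweep}

\subsection*{Conjugated truncations}
The simplest nested family consists of the truncations $Q_s$, multiplication by $1_{\{k\ge s\}}$, on functions of $k\in\mathbb N_0$. Its maximal function is $|h|$. But for any invertible $G$ the conjugates $G^{-1}Q_sG$ are nested as well, and $G$ need not be bounded. We take for $G$ a power series in the shift.

Let $J\subset\mathbb N_0$ be an interval, finite or equal to $\mathbb N_0$. For functions on $J$ let $(Rh)(k)=h(k-1)$, where $h:=0$ off $J$; then $(R^nh)(k)=h(k-n)$ for $k\in J$. A power series in $R$ acts on every function on $J$ by a finite sum at each point, and the product of series corresponds to composition. Let $a_1,a_2,\dots\ge0$, and define $u_0=1$, $u_n=\sum_{i=1}^na_iu_{n-i}\ge0$, which says that $(1-\sum_{n\ge1}a_nx^n)\sum_{n\ge0}u_nx^n=1$. Put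
\[
G=\sum_{n\ge0}u_nR^n,\qquad G^{-1}=I-\sum_{n\ge1}a_nR^n,\qquad B_s=G^{-1}Q_sG\quad(s\in\mathbb N_0),
\]
and, for integers $n,\rho\ge1$,
\[
U_n=\sum_{l=0}^{n-1}u_l,\qquad H(n,\rho)=\sum_{l=0}^{n-1}u_l\,a_{n-l+\rho-1}\ge0 .
\]

\begin{lemma}\label{lem:algebra}
For all $s,t\in\mathbb N_0$, all functions $h$ on $J$ and all $k\in J$:
\begin{enumerate}
\item[(i)] $B_sB_t=B_{\max(s,t)}$;
\item[(ii)] $(B_sh)(k)=0$ if $k<s$, and $(B_sh)(k)=h(k)+\sum_{j\in J,\,j<s}H(s-j,\,k-s+1)\,h(j)$ if $k\ge s$; in particular $B_s$ is positive;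
\item[(iii)] if $s\in J$, then $(B_sh)(s)=(Gh)(s)=\sum_{j\in J,\,j\le s}u_{s-j}h(j)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) follows from $Q_sQ_t=Q_{\max(s,t)}$.

(ii) A power series in $R$ maps functions supported in $[s,\infty)$ to functions supported in $[s,\infty)$. Applied to $G^{-1}$ and $Q_sGh$, this gives the case $k<s$. For $k\ge s$ split $h$ by linearity. If $h$ is supported in $[s,\infty)$, so is $Gh$; then $Q_sGh=Gh$ and $B_sh=h$. If $h$ is supported in $[0,s)$, put $g=Gh$ and write $B_sh=h-G^{-1}(I-Q_s)g$. At $k\ge s$ both $h$ and $(I-Q_s)g$ vanish, so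
\[
(B_sh)(k)=\sum_{i\in J,\,i<s}a_{k-i}\,g(i)=\sum_{j\in J,\,j<s}h(j)\sum_{i=j}^{s-1}u_{i-j}\,a_{k-i};
\]
all $i$ in the inner sum lie in $J$ because $j\le i<k$ and $J$ is an interval. With $l=i-j$, $n=s-j$, $\rho=k-s+1$ we have $k-i=n-l+\rho-1$, so the inner sum is $H(s-j,k-s+1)$.

(iii) $(B_sh)(s)=(Q_sGh)(s)-\sum_{n\ge1}a_n(Q_sGh)(s-n)=(Gh)(s)$.
\end{proof}

For $J=\{0,1,2\}$ these are the matrices of Section~\ref{sec:three}. The minus signs in $G^{-1}$ are what makes $B_s$ positive. When $\sum_na_n=1$, the formulas describe a random walk with independent steps, a step having length $n$ with probability $a_n$. The recursion shows that $u_n$ is the probability that the walk started at $0$ visits $n$. The inner sum in the proof, split according to the last position $i<s$, is the probability that the walk started at $j<s$ enters $[s,\infty)$ at $k$. So $B_s$ sweeps the mass lying to the left of $s$ across $s$, and $H(n,\rho)$ is the share of a unit mass at distance $n$ to the left of $s$ that lands on the $\rho$th point of $[s,\infty)$.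

\subsection*{Choosing the steps}
Let $J=\mathbb N_0$ and $h\ge0$. Then $B_sh=Q_sGh-\sum_na_nR^nQ_sGh\le Gh$, with equality at the point $s$ by Lemma~\ref{lem:algebra}(iii). Thus $\sup_sB_sh=Gh$, and we need $G$ to be unbounded on $\ell^p$. Since $\|G\|\le\sum_nu_n$, this requires $U_n\to\infty$. On the other hand, $h=1_{[0,s]}$ gives $(B_sh)(s)=U_{s+1}$ and hence
\begin{equation}\label{eq:necessary}
\|B_s\|\ge U_{s+1}\,(s+1)^{-1/p},
\end{equation}
so uniform boundedness requires $U_n=O(n^{1/p})$. The walk with unit steps ($a_1=1$, $G=(I-R)^{-1}$) has $U_n=n$ and piles all the swept mass onto the point $s$; this is too much. No sweeping at all ($G=I$) is too little. In between lie the fractional powers $G=(I-R)^{-\theta}$, for which $U_n$ has order $n^\theta$.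

From now on fix $0<\theta<1/p$, and let $a_n$, $u_n$ be given by
\[
(1-x)^\theta=1-\sum_{n\ge1}a_nx^n,\qquad(1-x)^{-\theta}=\sum_{n\ge0}u_nx^n .
\]
The binomial series $(1-x)^{-\gamma}=\sum_n\frac{\gamma(\gamma+1)\cdots(\gamma+n-1)}{n!}x^n$ with $\gamma=\mp\theta$ gives, for $n\ge1$,
\[
a_n=\frac\theta n\prod_{i=1}^{n-1}\Big(1-\frac\theta i\Big),\qquad u_n=\frac\theta n\prod_{i=1}^{n-1}\Big(1+\frac\theta i\Big).
\]
Here $a_n\ge0$ because $\theta<1$, which holds since $p>1$. So Lemma~\ref{lem:algebra} applies to $B_s=(I-R)^\theta Q_s(I-R)^{-\theta}$.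

\begin{lemma}\label{lem:coeff}
For $n\ge1$ and $r\ge0$,
\[
\text{\rm(1) } a_n\le\theta n^{-1-\theta},\quad
\text{\rm(2) } u_n\le e\theta n^{\theta-1},\quad
\text{\rm(3) } n^\theta\le U_n\le en^\theta,\quad
\text{\rm(4) } \sum_{k>r}a_k\le(r+1)^{-\theta}.
\]
\end{lemma}

\begin{proof}
Multiplying a series by $(1-x)^{-1}$ forms partial sums of its coefficients. So $U_n$ is the coefficient of $x^{n-1}$ in $(1-x)^{-\theta-1}$, and $1-\sum_{k\le r}a_k$ is the coefficient of $x^r$ in $(1-x)^{\theta-1}$:
\[
U_n=\prod_{i=1}^{n-1}\Big(1+\frac\theta i\Big),\qquad1-\sum_{k\le r}a_k=\prod_{i=1}^r\Big(1-\frac\theta i\Big).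
\]
From $1+t\le e^t$ and $\ln n\le\sum_{i=1}^{n-1}\frac1i\le1+\ln n$ we get $\prod_{i<n}(1-\frac\theta i)\le n^{-\theta}$ and $\prod_{i<n}(1+\frac\theta i)\le e^\theta n^\theta\le en^\theta$. These give (1), (2) and the upper bound in (3). They also give $0\le1-\sum_{k\le r}a_k\le(r+1)^{-\theta}\to0$, so $\sum_ka_k=1$ and (4) follows. By concavity of $t\mapsto t^\theta$ we have $(1+\frac1i)^\theta\le1+\frac\theta i$, so $U_n\ge\prod_{i<n}\big(\frac{i+1}i\big)^\theta=n^\theta$.
\end{proof}

By (3) and \eqref{eq:necessary}, the norms $\|B_s\|$ would be unbounded for $1/p<\theta<1$. We now show that they are bounded for $\theta<1/p$.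

\subsection*{The norm of $B_s$}
The steps have a heavy tail, so mass that starts at distance $n$ from $s$ should land spread over a distance comparable to $n$. The next lemma makes this precise: $H$ is dominated by a kernel that is homogeneous of degree $-1$, and for such a kernel the sums against powers of $n$ or $\rho$ are again powers, which is what Schur's test needs.

\begin{lemma}\label{lem:kernel}
For $n,\rho\ge1$,
\[
H(n,\rho)\le12e\theta\,K(n,\rho),\qquad K(n,\rho)=\frac{(n/\rho)^\theta}{n+\rho}.
\]
The map $\varphi\mapsto\big(\sum_{n\ge1}H(n,\rho)\varphi(n)\big)_{\rho\ge1}$ has norm at most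
\[
\kappa=\kappa(\theta)=\frac{12e\theta\pi}{\sin\big(\pi(\frac1p-\theta)\big)}
\]
on $\ell^p(\{1,2,\dots\})$, and $\kappa(\theta)\to0$ as $\theta\to0$.
\end{lemma}

\begin{proof}
\emph{Pointwise bound.} Split the sum defining $H(n,\rho)$ at $l=n/2$. In the first half the last jump is long and we bound $a$ uniformly; in the second half we bound $u$ uniformly.

For $l<n/2$ we have $n-l+\rho-1>\frac n2+\rho-1\ge\frac{n+\rho-1}2$, since $\rho\ge1$. By Lemma~\ref{lem:coeff}(1), $a_{n-l+\rho-1}\le2^{1+\theta}\theta(n+\rho-1)^{-1-\theta}\le4\theta(n+\rho-1)^{-1-\theta}$, and by (3) the $u_l$ sum to at most $en^\theta$. As $n+\rho-1\ge\rho$ and $n+\rho-1\ge\frac{n+\rho}2$, we have $(n+\rho-1)^{-1-\theta}\le\rho^{-\theta}\frac2{n+\rho}$. These terms contribute at most $8e\theta K(n,\rho)$.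

For $n/2\le l\le n-1$ we have $l\ge1$, and (2) gives $u_l\le e\theta(n/2)^{\theta-1}\le2e\theta n^{\theta-1}$. Put $t=n-l\in[1,n/2]$. The sum $\sum_ta_{t+\rho-1}$ is at most $\sum_{k>\rho-1}a_k\le\rho^{-\theta}$ by (4), and at most $\frac n2\theta\rho^{-1-\theta}\le\rho^{-\theta}\frac n\rho$ by (1). These terms contribute at most
\[
2e\theta n^{\theta-1}\rho^{-\theta}\min\Big(1,\frac n\rho\Big)=2e\theta\Big(\frac n\rho\Big)^\theta\min\Big(\frac1n,\frac1\rho\Big)\le4e\theta K(n,\rho),
\]
because $\max(n,\rho)\ge\frac{n+\rho}2$.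

\emph{Norm.} Let $\beta=\frac1p-\theta\in(0,1)$ and recall that $\int_0^\infty\frac{t^{-\beta}}{1+t}\,dt=\int_0^\infty\frac{t^{\beta-1}}{1+t}\,dt=\frac\pi{\sin\pi\beta}=:c_\beta$; the two integrals are exchanged by $t\mapsto1/t$. The first converges at infinity only because $\beta>0$: this is where $\theta<1/p$ is used. Note that $\theta+\frac1q=1-\beta$. For a decreasing function $\psi\ge0$ on $(0,\infty)$ we have $\sum_{n\ge1}\psi(n)\le\int_0^\infty\psi$, hence
\begin{align*}
\sum_nK(n,\rho)\,n^{-1/p}&\le\rho^{-\theta}\int_0^\infty\frac{x^{-\beta}}{x+\rho}\,dx=c_\beta\,\rho^{-\theta-\beta}=c_\beta\,\rho^{-1/p},\\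
\sum_\rho K(n,\rho)\,\rho^{-1/q}&\le n^\theta\int_0^\infty\frac{x^{\beta-1}}{n+x}\,dx=c_\beta\,n^{\theta+\beta-1}=c_\beta\,n^{-1/q}.
\end{align*}
Let $\varphi\ge0$. Write $K\varphi=K^{1/q}n^{-1/(pq)}\cdot K^{1/p}n^{1/(pq)}\varphi$ and apply H\"older's inequality in $n$:
\begin{align*}
\Big(\sum_nK(n,\rho)\varphi(n)\Big)^p&\le\Big(\sum_nK(n,\rho)n^{-1/p}\Big)^{p/q}\sum_nK(n,\rho)n^{1/q}\varphi(n)^p\\
&\le c_\beta^{p/q}\,\rho^{-1/q}\sum_nK(n,\rho)n^{1/q}\varphi(n)^p .
\end{align*}
Summing over $\rho$ with the second estimate gives at most $c_\beta^{p/q+1}\|\varphi\|_p^p=c_\beta^p\|\varphi\|_p^p$. So $K$ defines an operator of norm at most $c_\beta$, and $H$ one of norm at most $12e\theta c_\beta=\kappa$. Finally $\sin(\pi(\frac1p-\theta))\to\sin\frac\pi p>0$ as $\theta\to0$.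
\end{proof}

\begin{proposition}\label{prop:norm}
For every interval $J$ and every $s\in\mathbb N_0$, $\|B_s\|_{\ell^p(J)\to\ell^p(J)}\le1+\kappa$.
\end{proposition}

\begin{proof}
Let $\varphi(n)=|h(s-n)|$ for $n\ge1$, with $h:=0$ off $J$, so $\|\varphi\|_p\le\|h\|_p$. By Lemma~\ref{lem:algebra}(ii), $B_sh-Q_sh$ vanishes for $k<s$ and is bounded at $k=s+\rho-1$ by $\sum_nH(n,\rho)\varphi(n)$. Lemma~\ref{lem:kernel} gives $\|B_sh-Q_sh\|_p\le\kappa\|h\|_p$, and $\|Q_sh\|_p\le\|h\|_p$.
\end{proof}

\section{Failure of the dominated theorem}\label{sec:det}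

\begin{proposition}\label{prop:det}
Let $0<\theta<1/p$, and let $T_\theta$ be the operator of Lemma~\ref{lem:odometer} for $X=J=\mathbb N_0$ with counting measure and $\Pi_s=B_s$. Then $T_\theta$ is positive, $\sup_{n\ge0}\|T_\theta^n\|\le1+\kappa(\theta)$, and for every $M\ge1$ the function $f(\omega,k)=1_{[0,M)}(k)$ satisfies
\begin{equation}\label{eq:det}
\Big\|\max_{n\le2^M}A_nf\Big\|_p^p\ge\frac{2^{-p-1}}{1+\theta p}\,M^{\theta p}\,\|f\|_p^p .
\end{equation}
In particular $T_\theta$ does not satisfy the DET.
\end{proposition}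

\begin{proof}
Lemma~\ref{lem:odometer} applies with $C=1+\kappa$ by Lemma~\ref{lem:algebra} and Proposition~\ref{prop:norm}. Let $h=1_{[0,M)}$, so $\|f\|_p^p=M$. For $k<M$, Lemmas~\ref{lem:algebra}(iii) and~\ref{lem:coeff}(3) give $\max_{s<M}(B_sh)(k)\ge(B_kh)(k)=U_{k+1}\ge(k+1)^\theta$. By Lemma~\ref{lem:odometer}(c), the left side of \eqref{eq:det} is at least
\[
2^{-p-1}\sum_{k<M}(k+1)^{\theta p}\ge2^{-p-1}\int_0^Mx^{\theta p}\,dx=\frac{2^{-p-1}}{1+\theta p}M^{\theta p}\cdot M .
\]
Since $\theta>0$, the factor $M^{\theta p}$ is unbounded.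
\end{proof}

This already answers the question in the negative. It does not yet prove Theorem~\ref{thm:main}.

\begin{remark}\label{rem:pet}
The operator $T_\theta$ satisfies the PET. Among $2^s$ consecutive points $\omega-i$ one is divisible by $2^s$, so $m_n(\omega)>k$ for $n\ge2^{k+1}$. By Lemmas~\ref{lem:odometer}(a) and~\ref{lem:algebra}(ii), $T_\theta^nf(\omega,k)=0$ for such $n$ and every $f\in L^p$, hence $A_nf\to0$ a.e. Each point $k$ sees one peak, at $s=k$, and is then swept clean forever.
\end{remark}

\section{Failure of the pointwise theorem}\label{sec:pet}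

\subsection*{What has to be added}
We need points that see a large value at infinitely many scales $s$. So we attach to the line $\mathcal L=\mathbb N_0$, on which the $B_s$ act, a second space $\mathcal C$ whose points record peaks. On pairs $(g,h)$ of functions on $\mathcal C$ and $\mathcal L$ we look for projections of the form
\[
\Pi_s(g,h)=(E_sg+\delta F_sh,\ B_sh),\qquad F_sh=(B_sh)(s)\,1_{D_s},
\]
where $D_s\subset\mathcal C$ is the set of points that record at scale $s$, the $E_s$ are nested positive operators on functions on $\mathcal C$, and $\delta>0$ is small. Multiplying out,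
\[
\Pi_s\Pi_t(g,h)=\big(E_sE_tg+\delta(E_sF_th+F_sB_th),\ B_sB_th\big).
\]
The term $F_sB_th$ is $(B_{\max(s,t)}h)(s)1_{D_s}$, which equals $F_sh$ if $t\le s$ and $0$ if $t>s$, by Lemma~\ref{lem:algebra}(i),(ii). Therefore the $\Pi_s$ are nested provided that
\begin{equation}\label{eq:erase}
E_s1_{D_t}=1_{D_t}\ \text{ if }s<t,\qquad E_s1_{D_t}=0\ \text{ if }s\ge t:
\end{equation}
a record made at scale $t$ must survive smaller scales and be erased by the scales $s\ge t$. Erasing by truncation does not help. If $E_s$ were multiplication by $1_{\mathcal C_s}$, nestedness would make the $\mathcal C_s$ decrease, \eqref{eq:erase} would give $D_t\subset\mathcal C_{t-1}\setminus\mathcal C_t$, and every point would record only once.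

Instead we erase by copying. The space $\mathcal C$ consists of columns with levels $1,2,3,\dots$. Each column $y$ has its own sequence of recording scales $y_1<y_2<\cdots$. At scale $y_b$ the levels $1,\dots,b$ record. From then on they are overwritten by the value at level $b+1$, which has recorded nothing so far. They are thus blank but still alive, and at scale $y_{b+1}$ they record again, together with level $b+1$. Copying one level onto all lower levels is cheap if the masses of the levels grow geometrically. The price is that the $b$th record is written on a set of large mass. We cut $\mathcal L$ into blocks $I_b$, let $y_b$ range over $I_b$, weight $I_b$ so as to pay for the $b$th record, and take $I_b$ so long that the growth $U_n\ge n^\theta$ of the peaks beats the weight.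

\subsection*{The construction}
Let $\varepsilon>0$. Choose, in this order, $\theta\in(0,1/p)$, $\Lambda>1$, $\delta>0$ with
\[
\kappa(\theta)\le\frac\varepsilon2,\qquad\Big(\frac\Lambda{\Lambda-1}\Big)^{1/p}\le1+\frac\varepsilon2,\qquad\delta(1+\kappa)\le\frac\varepsilon2 .
\]
Put $w_i=\Lambda^i$ and $W_b=\sum_{i=1}^bw_i$; summing the geometric series, $W_b\le\frac\Lambda{\Lambda-1}w_b$. Let $\gamma_b=2^{-b}W_b^{-1/p}$, choose even integers $M_b\ge2$ with
\begin{equation}\label{eq:Mb}
\delta\,\gamma_b\,(M_b/2)^\theta\ge b\qquad(b\ge1),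
\end{equation}
and partition $\mathbb N_0$ into consecutive intervals $I_1,I_2,\dots$ with $|I_b|=M_b$.

Let $Y=\prod_{b\ge1}I_b$ with the product $\nu$ of the uniform probability measures. Every $y=(y_1,y_2,\dots)\in Y$ has $y_1<y_2<\cdots$. Let $(X,\mu)$ be the disjoint union of
\begin{itemize}
\item $\mathcal C=Y\times\{1,2,\dots\}$, where level $Y\times\{i\}$ carries the measure $w_i\nu$, and
\item $\mathcal L=\mathbb N_0=\bigsqcup_bI_b$, where each point of $I_b$ has mass $W_b/M_b$.
\end{itemize}
It is $\sigma$-finite, and $\|(g,h)\|_p^p=\|g\|_p^p+\|h\|_p^p$ for $g\in L^p(\mathcal C)$, $h\in L^p(\mathcal L)$.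

On $\mathcal L$ let $B_s$ now denote the direct sum over $b$ of the operators $B_s$ of Section~\ref{sec:sweep} for $J=I_b$. Lemma~\ref{lem:algebra}(i) holds block by block, $B_s$ is positive, $(B_sh)(k)=0$ for $k<s$, and for $s\in I_b$ the value $(B_sh)(s)$ is given by Lemma~\ref{lem:algebra}(iii) with $J=I_b$. The weight is constant on each block, so $\|B_s\|\le1+\kappa$ on $L^p(\mathcal L)$ by Proposition~\ref{prop:norm}.

On $\mathcal C$ let $\ell_s(y)=\min\{b:y_b>s\}$, the index of the next record in column $y$ after scale $s$. If $s\in I_b$, then $\ell_s(y)$ is $b$ or $b+1$ according as $y_b>s$ or $y_b\le s$, so $\ell_s$ is measurable. It is nondecreasing in $s$, and since $(y_b)$ increases,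
\begin{equation}\label{eq:level}
\ell_s(y)\le b\iff y_b>s .
\end{equation}
Put $\sigma_s(y,i)=(y,\max(i,\ell_s(y)))$ and $E_sg=g\circ\sigma_s$. For $s\in I_b$ put $D_s=\{(y,i):y_b=s,\ i\le b\}$ and $F_sh=(B_sh)(s)1_{D_s}$. Define
\[
\Pi_s(g,h)=\big(g\circ\sigma_s+\delta F_sh,\ B_sh\big).
\]

\begin{lemma}\label{lem:Pi}
The operators $\Pi_s$, $s\ge0$, are positive and nested on $L^p(\mu)$, and $\|\Pi_s\|\le1+\varepsilon$.
\end{lemma}

\begin{proof}
\emph{Norm and positivity.} In column $y$ the levels $i\le\ell_s(y)$, of total weight $W_{\ell_s(y)}$, are mapped to level $\ell_s(y)$, and higher levels are fixed. Hence, for measurable $g$,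
\[
\|g\circ\sigma_s\|_p^p=\int_Y\Big(W_{\ell_s(y)}|g(y,\ell_s(y))|^p+\sum_{j>\ell_s(y)}w_j|g(y,j)|^p\Big)d\nu(y)\le\frac\Lambda{\Lambda-1}\|g\|_p^p .
\]
In particular $g\circ\sigma_s=0$ a.e.\ if $g=0$ a.e., so $E_s$ is defined on classes. For $s\in I_b$ the set $D_s$ has measure $W_b/M_b$, the mass of the point $s$ in $\mathcal L$. Therefore $\|F_sh\|_p\le\|B_sh\|_p\le(1+\kappa)\|h\|_p$. Writing $\Pi_s(g,h)=(E_sg,B_sh)+\delta(F_sh,0)$,
\[
\|\Pi_s(g,h)\|_p\le\max\Big\{\Big(\frac\Lambda{\Lambda-1}\Big)^{1/p},1+\kappa\Big\}\|(g,h)\|_p+\delta(1+\kappa)\|h\|_p\le(1+\varepsilon)\|(g,h)\|_p .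
\]
The operators $E_s$, $F_s$, $B_s$ are positive, hence so is $\Pi_s$.

\emph{Nestedness.} We have $\sigma_t(\sigma_s(y,i))=(y,\max(i,\ell_s(y),\ell_t(y)))=\sigma_{\max(s,t)}(y,i)$, so $E_sE_t=E_{\max(s,t)}$. By the computation preceding \eqref{eq:erase}, it remains to verify \eqref{eq:erase}. Let $t\in I_b$. Then $\sigma_s(y,i)\in D_t$ if and only if $y_b=t$, $i\le b$ and $\ell_s(y)\le b$. By \eqref{eq:level}, when $y_b=t$ the last condition means $t>s$. So $1_{D_t}\circ\sigma_s$ equals $1_{D_t}$ if $s<t$ and $0$ if $s\ge t$. Consequently $E_sF_th+F_sB_th$ equals $F_th+0$ if $s<t$ and $0+F_sh$ if $s\ge t$; in both cases it is $F_{\max(s,t)}h$.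
\end{proof}

All levels $i\le b$, and not only the bottom one, must belong to $D_t$: for $s<t$ in the same block, $\sigma_s$ copies level $b$ onto the lower levels of the columns with $y_b=t$, and this has to preserve $1_{D_t}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T$ be the operator of Lemma~\ref{lem:odometer} for the family $(\Pi_s)$, on $L^p(\lambda\times\mu)$. By Lemma~\ref{lem:Pi} it is positive and $\sup_{n\ge0}\|T^n\|\le1+\varepsilon$. Let $h=\gamma_b$ on $I_b$ and $f(\omega,\cdot)=(0,h)$ for all $\omega$. Then $f\ge0$ and, since $I_b$ has mass $W_b$, $\|f\|_p^p=\sum_b\gamma_b^pW_b=\sum_b2^{-bp}<\infty$.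

A column $y$ receives a large $b$th record if $y_b$ lies in the upper half of $I_b$, and the averages at $\omega$ see it if the digit of $\omega$ at place $y_b$ is $1$. Accordingly let
\[
G_b=\big\{(\omega,y):\ y_b-\min I_b+1>M_b/2,\ \ \omega_{y_b}=1\big\}.
\]
There are $M_b/2$ admissible values of $y_b$, each of probability $1/M_b$, and for each the digit is $1$ with probability $\frac12$; so $(\lambda\times\nu)(G_b)=\frac14$. The event $G_b$ depends only on $y_b$ and $(\omega_s)_{s\in I_b}$, and these groups of coordinates are independent for different $b$. By the second Borel--Cantelli lemma (independent events whose probabilities have divergent sum occur infinitely often almost surely), a.e.\ $(\omega,y)$ lies in infinitely many $G_b$.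

Fix a level $i\ge1$, and let $(\omega,(y,i))$ be a point outside the null set of Lemma~\ref{lem:odometer}(b) with $(\omega,y)\in G_b$ and $b\ge i$. Put $s=y_b$. Then $(y,i)\in D_s$ and $\omega_s=1$, so there is $n>2^s$ with
\[
A_nf(\omega,(y,i))\ge\tfrac12\,\Pi_s(0,h)(y,i)=\tfrac\delta2(B_sh)(s)=\tfrac\delta2\,\gamma_b\,U_{s-\min I_b+1}\ge\tfrac\delta2\,\gamma_b\,(M_b/2)^\theta\ge\tfrac b2,
\]
by Lemma~\ref{lem:algebra}(iii) on $I_b$, Lemma~\ref{lem:coeff}(3) and \eqref{eq:Mb}. For a.e.\ point this occurs for infinitely many $b$, and $n>2^{\min I_b}\to\infty$ as $b\to\infty$. Hence $\limsup_nA_nf=+\infty$ a.e.\ on $\mathbb Z_2\times\mathcal C$, a set of positive measure.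
\end{proof}

\section{Contractions, and the growth of the maximal function}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Since $|A_nf|\le A_n|f|$, we may assume $f\ge0$, and by monotone convergence it suffices to bound $\max_{n\le L}A_nf$ uniformly in $L$. We linearize the maximum and pass to the adjoint $S=T^*$ on $L^q$. It is a contraction, and it is positive because $\int(Sg)\phi\,d\mu=\int g\,T\phi\,d\mu\ge0$ for all $g,\phi\ge0$. Let $\tau(x)\in\{1,\dots,L\}$ be the smallest index at which the maximum is attained; it is measurable. For $0\le g\in L^q$ put $g_k=\frac g\tau1_{\{\tau>k\}}$, $k\ge0$. Then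
\[
g_0\ge g_1\ge\dots\ge0,\qquad g_k=0\ \text{ for }k\ge L,\qquad\sum_kg_k=g,
\]
and
\[
\int\Big(\max_{n\le L}A_nf\Big)g\,d\mu=\int\frac g\tau\sum_{k<\tau}T^kf\,d\mu=\sum_{k}\int g_k\,T^kf\,d\mu=\int fV_0\,d\mu,
\]
where $V_0=\sum_kS^kg_k$. It suffices to prove $\|V_0\|_q\le q\|g\|_q$, for then H\"older's inequality and duality give $\|\max_{n\le L}A_nf\|_p\le q\|f\|_p$.

The triangle inequality gives only $\|V_0\|_q\le\sum_k\|g_k\|_q$, which ignores that the $g_k$ decrease. To use this, build $V_0$ from the inside: let $V_j=\sum_{i\ge0}S^ig_{i+j}$, a finite sum in $L^q$. Then $V_L=0$, $V_j=g_j+SV_{j+1}$, and $0\le V_j\le V_0$ because $g_{i+j}\le g_i$ and $S$ is positive. The mean value theorem gives $\alpha^q-\beta^q\le q(\alpha-\beta)\alpha^{q-1}$ for $\alpha\ge\beta\ge0$. With $\alpha=V_j$, $\beta=SV_{j+1}$, and using that $S$ is a contraction,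
\begin{equation}\label{eq:telescope}
\|V_j\|_q^q\le\|SV_{j+1}\|_q^q+q\int g_jV_j^{q-1}\,d\mu\le\|V_{j+1}\|_q^q+q\int g_jV_0^{q-1}\,d\mu .
\end{equation}
Summing over $0\le j<L$ and using H\"older's inequality with $(q-1)p=q$,
\[
\|V_0\|_q^q\le q\int gV_0^{q-1}\,d\mu\le q\|g\|_q\|V_0\|_q^{q-1},
\]
and therefore $\|V_0\|_q\le q\|g\|_q$.

For optimality let $T=R$ be the right shift on $\ell^p(\mathbb N_0)$, a positive contraction. For $f\ge0$,
\[
\sup_nA_nf(k)\ge A_{k+1}f(k)=\frac1{k+1}\sum_{j\le k}f(j).
\]
Hardy's inequality states that $\sum_k\big(\frac1{k+1}\sum_{j\le k}f(j)\big)^p\le\big(\frac p{p-1}\big)^p\sum_kf(k)^p$ and that the constant is best possible \cite[Thm.~326]{HLP}. So no constant smaller than $\frac p{p-1}$ works for all positive contractions.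
\end{proof}

Inequality \eqref{eq:telescope} shows where the renorming argument of the introduction breaks down. It needs two things of one and the same norm: that $S$ is a contraction, applied one step at a time, and that the $q$th power of the norm is the integral of a pointwise expression. For a power-bounded operator the $L^q$ norm has the second property, and a norm like $\|\cdot\|'$ has the first. In the $L^q$ norm a factor $\|S\|^q>1$ enters at each of the $L$ steps, and the bound on $\|S^n\|$ cannot be used because a new term $g_j$ is added between consecutive applications of $S$. For power bound exactly $1$, Akcoglu's theorem gives the PET as well.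

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
\emph{Upper bound.} Again we may assume $f\ge0$. Positivity makes averages of comparable length comparable: if $2^i\le n<2^{i+1}$, then $A_nf\le\frac{2^{i+1}}nA_{2^{i+1}}f\le2A_{2^{i+1}}f$. For $n\le N$ the index $i$ satisfies $0\le i\le\log_2N$, so
\[
\Big(\max_{n\le N}A_nf\Big)^p\le\sum_{0\le i\le\log_2N}2^p\big(A_{2^{i+1}}f\big)^p .
\]
There are at most $1+\log_2N$ terms, each of integral at most $2^pC^p\|f\|_p^p$. Hence the norm is at most $2C(1+\log_2N)^{1/p}\|f\|_p$, which implies the claim.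

\emph{Lower bound.} Let $0<\eta<1/p$, $\theta=\frac1p-\eta\in(0,\frac1p)$ and $T=T_\theta$ from Proposition~\ref{prop:det}. For $N\ge2$ let $M=\lfloor\log_2N\rfloor$. Then $M\ge1$, $2^M\le N$ and $M\ge\frac12\log_2N$. By \eqref{eq:det},
\[
K_N\ge2^{-1-1/p}(1+\theta p)^{-1/p}M^\theta\ge c\,(\log_2N)^{1/p-\eta},\qquad c=2^{-1-1/p-\theta}(1+\theta p)^{-1/p}. \qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Dominated and pointwise ergodic theorems with ``weighted'' averages for bounded Lamperti representations of amenable groups},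
\texttt{http://oa.las.ac.cn/\allowbreak oainone/\allowbreak service/\allowbreak workdown/\allowbreak RO202412230060375WH}.

\bibitem{HLP}
Hardy, Littlewood and P\'olya, \emph{Inequalities}.

\end{thebibliography}
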